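\title{The threshold degree of ODD-MAX-BIT composed with element distinctness}

\begin{abstract}
ODD-MAX-BIT has threshold degree one, and element distinctness on $N=m\log_2 m$ bits has threshold degree $O(\log m)$. We study the threshold degree of ODD-MAX-BIT on $M$ variables composed with $M$ disjoint copies of element distinctness. Two elementary constructions give the upper bound $O(\min\{N,M\log m\})$, and it was conjectured that for $M=N=n^{1/2}$ the threshold degree is $\tilde\Omega(n^{1/2})$. We disprove this conjecture by proving the upper bound $O(n^{13/30}\log^{10/3}n)$. The proof combines polynomials of degree $O(m^{2/3}\kappa^{1/3}\log^2 m)$ that approximate element distinctness to error $2^{-\kappa}$ with a representation of ODD-MAX-BIT in which accuracy and degree are paid for separately. We also prove the lower bound $\Omega(\min\{M,m^{2/3}\})$, which determines the threshold degree up to logarithmic factors when $M\le N^{2/3}$.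
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A Boolean function is a map $F:\{-1,1\}^n\to\{-1,1\}$, where $-1$ stands for TRUE and $1$ for FALSE. A real polynomial $p$ \emph{sign-represents} $F$ if $\operatorname{sgn}p(x)=F(x)$ for every input $x$, that is, $p(x)F(x)>0$. The \emph{threshold degree} $\deg_\pm(F)$ is the least degree of such a polynomial. It is the least degree of an algebraic hypersurface that separates the TRUE points of the cube from the FALSE points. Only signs matter: $p$ may be tiny at some inputs and enormous at others. This freedom is lost when one function is substituted into another, because the outer polynomial sees the values of the inner one and not only their signs. We study a composition in which this loss can be measured.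

Throughout, $\log$ is the logarithm to base $2$, $[m]=\{1,\dots,m\}$, and $\mathbf 1[E]$ is $1$ if the statement $E$ holds and $0$ otherwise. Every real function on $\{-1,1\}^n$ agrees with a unique multilinear polynomial, whose degree we call the degree of the function. A function that depends on only $k$ coordinates has degree at most $k$, the degree of a product is at most the sum of the degrees, and $\deg\varrho(f)\le d\deg f$ for a univariate polynomial $\varrho$ of degree $d$.

\paragraph{The outer function.} $\mathrm{OMB}_M:\{-1,1\}^M\to\{-1,1\}$ (ODD-MAX-BIT) is TRUE if the largest index $i$ with $y_i=-1$ is odd; it is FALSE if that index is even or if no such index exists. In the variables $z_i=(1-y_i)/2=\mathbf 1[y_i \text{ is TRUE}]$ it is sign-represented by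
\begin{equation}\label{eq:linear}
1+\sum_{i=1}^M(-2)^iz_i .
\end{equation}
Indeed, if $i$ is the largest TRUE index, then the term $(-2)^i$ outweighs everything else, because $1+\sum_{1\le j<i}2^j=2^i-1$; and if there is no TRUE index, the value is $1$.

\paragraph{The inner function.} Let $m\ge2$ be a power of $2$, $L=\log m$ and $N=mL$. The function $\mathrm{ED}_N$ (element distinctness) splits its $N$ input bits into $m$ consecutive strings of $L$ bits and reads each string in binary as a number in $[m]$. Since $m=2^L$, every string encodes a number, so an input is a tuple $x=(x_1,\dots,x_m)\in[m]^m$. We call the $x_i$ \emph{items}. The function is TRUE if the items are pairwise distinct, in which case we say that $x$ is \emph{distinct}, and FALSE otherwise. The number of colliding pairs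
\[
\gamma(x)=\sum_{i<j}\mathbf 1[x_i=x_j]
\]
has degree at most $2L$, since each summand depends on two items. It vanishes on TRUE inputs and is at least $1$ on FALSE inputs, so $\gamma-\frac12$ sign-represents $\mathrm{ED}_N$.

\paragraph{The composition.} For $M\ge1$ let $F_{M,m}=\mathrm{OMB}_M(\mathrm{ED}_N,\dots,\mathrm{ED}_N)$ be the function of $MN$ bits
\[
F_{M,m}(x^{(1)},\dots,x^{(M)})=\mathrm{OMB}_M\bigl(\mathrm{ED}_N(x^{(1)}),\dots,\mathrm{ED}_N(x^{(M)})\bigr),
\]
where $x^{(1)},\dots,x^{(M)}$ are disjoint \emph{blocks} of $N$ bits. A block is TRUE or FALSE according to the value of $\mathrm{ED}_N$ on it.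

The two cheap representations above do not combine: \eqref{eq:linear} needs inputs that are $0$ or $1$, while $\gamma$ takes values up to $\binom m2$. Each of them can be used alone, however, at the price of treating the other function by brute force.

\begin{proposition}\label{prop:easy}
$\deg_\pm(F_{M,m})\le\min\{N,\,2LM\}$.
\end{proposition}

\begin{proof}
The indicator $z_i$ that block $i$ is TRUE depends on $N$ bits, so substituting it into \eqref{eq:linear} gives a sign-representation of degree at most $N$.

For the second bound put $P_0=1$ and $P_i=(-1)^i+\beta_i\,\gamma(x^{(i)})\,P_{i-1}$, where $\beta_i$ is a constant larger than $1/\min|P_{i-1}|$. We show by induction that $P_i$ sign-represents $\mathrm{OMB}_i$ of the first $i$ blocks, with $\mathrm{OMB}_0=1$; in particular $P_i$ does not vanish and $\beta_{i+1}$ exists. If block $i$ is TRUE, then $P_i=(-1)^i$, which is the correct value. If block $i$ is FALSE, then $|\beta_i\gamma(x^{(i)})P_{i-1}|>1$, so $P_i$ has the sign of $P_{i-1}$, which is again correct because a FALSE last block is ignored by $\mathrm{OMB}_i$. Each step raises the degree by at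 most $2L$.
\end{proof}

One would guess that $\min\{M,N\}$ is the truth up to logarithmic factors. The coefficients in \eqref{eq:linear} reach $2^M$, so replacing the indicators $z_i$ by approximations requires error about $2^{-M}$, and when $M$ is comparable to $N$ it is hard to imagine that such an approximation is cheaper than the exact indicator. The two bounds of Proposition~\ref{prop:easy} meet, up to the factor $2L$, at $M=N$, and this is the case of the following conjecture. Here $n$ ranges over the integers with $n^{1/2}=m\log m$ for $m$ a power of $2$, $n\to\infty$, and a tilde hides factors polylogarithmic in $n$.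

\begin{quote}
\textbf{Conjecture} (\cite[Conjecture 23]{source}). Let $F=\mathrm{OMB}_{n^{1/2}}(\mathrm{ED}_{n^{1/2}},\dots,\mathrm{ED}_{n^{1/2}})$, a function of $n$ bits. Then $\deg_\pm(F)=\tilde\Omega(n^{1/2})$.
\end{quote}

The guess is right for small $M$ and wrong at $M=N$.

\begin{theorem}\label{thm:main}
There are absolute constants $C,c>0$ such that for all $M\ge1$ and all powers of two $m\ge2$,
\[
c\min\{M,\,m^{2/3}\}\;\le\;\deg_\pm(F_{M,m})\;\le\;C\min\bigl\{M\log m,\;N,\;m^{2/3}M^{1/5}\log^{4/3}(2M)\log^2(2m)\bigr\}.
\]
\end{theorem}

\begin{corollary}\label{cor:main}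
\begin{enumerate}
\item[(a)] For the function $F$ of the conjecture,
\[
\Omega\bigl(n^{1/3}/\log^{2/3}n\bigr)\le\deg_\pm(F)\le O\bigl(n^{13/30}\log^{10/3}n\bigr).
\]
Since $13/30<1/2$, the conjecture is false.
\item[(b)] If $M\le N^{2/3}$, then $cM/L^{2/3}\le\deg_\pm(F_{M,m})\le CML$; that is, the threshold degree is $\tilde\Theta(M)$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Here $F=F_{M,m}$ with $M=N=n^{1/2}$ and $m\le N$. The third upper bound is $O(n^{1/3}\cdot n^{1/10}\log^{4/3+2}n)$, and $\frac13+\frac1{10}=\frac{13}{30}$. For every fixed $k$ this is $o(n^{1/2}/\log^kn)$. In the lower bound the minimum is $m^{2/3}=(N/L)^{2/3}\ge n^{1/3}/\log^{2/3}n$.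

(b) Here $m^{2/3}=N^{2/3}/L^{2/3}\ge M/L^{2/3}$, so $\min\{M,m^{2/3}\}\ge M/L^{2/3}$.
\end{proof}

Ignoring logarithms, the third upper bound beats the first two exactly when $m^{5/6}<M<m^{5/3}$. We do not determine the exact exponent for the function of the conjecture.

The first two upper bounds are Proposition~\ref{prop:easy}. The third is proved in Section~\ref{sec:upper} from the approximations of element distinctness constructed in Section~\ref{sec:ed}; this part is self-contained. The lower bound is proved in Section~\ref{sec:lower} and uses one published theorem, due to Aaronson and Shi \cite{AS} and Ambainis \cite{Amb}.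

\section{Chebyshev polynomials}\label{sec:cheb}

The Chebyshev polynomial $T_t$ is the polynomial of degree $t$ with $T_t(\cos\theta)=\cos t\theta$. We use three properties, for $t\ge1$.
\begin{enumerate}
\item[(T1)] $|T_t(y)|\le1$ for $y\in[-1,1]$.
\item[(T2)] $T_t(1+\mu)\ge\frac12(1+\sqrt{2\mu})^t$ for $\mu\ge0$.
\item[(T3)] $0<T_t(y')/T_t(y)\le e^{t^2|y'-y|}$ for $y,y'\ge1$.
\end{enumerate}
Property (T1) is immediate from the definition. Property (T2) follows from the formula $T_t(y)=\frac12(y+\sqrt{y^2-1})^t+\frac12(y-\sqrt{y^2-1})^t$ for $y\ge1$, in which the second term is positive and $\sqrt{y^2-1}\ge\sqrt{2\mu}$ when $y=1+\mu$. For (T3), the $t$ roots $y_k=\cos\frac{(2k-1)\pi}{2t}$ of $T_t$ lie in $(-1,1)$ and $T_t(1)=1$. Hence on $[1,\infty)$ the polynomial $T_t$ is positive, and $(\ln T_t)'(y)=\sum_k(y-y_k)^{-1}$ is positive and decreasing. Its value at $y=1$ is $T_t'(1)=\lim_{\theta\to0}t\sin(t\theta)/\sin\theta=t^2$.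

The content of (T1) and (T2) is a quadratic saving. To be $1$ at $\lambda=1$ and at most a small constant on $[0,1-\Delta]$, the power $\lambda^j$ needs degree of order $1/\Delta$, while a rescaled Chebyshev polynomial needs degree of order $1/\sqrt\Delta$. The saving is used twice below.

\section{Approximating element distinctness to very small error}\label{sec:ed}

\begin{proposition}\label{prop:ed}
There is an absolute constant $C_0$ such that for every real $\kappa\ge1$ there is a polynomial $q$ on $\{-1,1\}^N$ of degree at most $C_0\,m^{2/3}\kappa^{1/3}\log^2(2m)$ with $q(x)=1$ if $x$ is distinct and $|q(x)|\le2^{-\kappa}$ otherwise.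
\end{proposition}

It is convenient to count items instead of bits. A function on $[m]^m$ has \emph{item-degree} at most $k$ if it is a sum of functions each of which depends on at most $k$ items. Such a function has degree at most $kL$, and item-degrees add under multiplication. Let
\[
Z=Z(x)=\{i\in[m]: x_j=x_i\text{ for some }j\ne i\}
\]
be the set of positions involved in a collision, so that $x$ is distinct if and only if $Z=\emptyset$.

A collision is hard to detect by looking at few items when $Z$ is small and easier when $Z$ is large. We therefore build $q$ as a product of two factors, both equal to $1$ on distinct inputs. The first vanishes exactly when $1\le|Z|\le K$ and is bounded by $(4m)^K$. The second is bounded by $2(4m)^{-3K}$ when $|Z|>K$.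

\subsection{Few collisions: a truncated expansion}

We want to write $\mathbf 1[Z=\emptyset]$ as a sum over subsets $I\subseteq[m]$ of terms that depend only on the items in $I$ and that vanish unless $I\subseteq Z$. Discarding the sets with more than $K$ elements then changes nothing when $|Z|\le K$. If $n_v$ is the number of items equal to $v$, the indicator is $\prod_v\mathbf 1[n_v\le1]$, so it suffices to expand the function $s\mapsto\mathbf 1[s\le1]$ in binomial coefficients. Let $c_s=(-1)^s(1-s)$, so that $c_0,c_1,\dots$ is the sequence $1,0,-1,2,-3,\dots$. Then for every integer $s\ge0$,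
\begin{equation}\label{eq:binom}
\sum_{i=0}^s\binom si c_i=\sum_i\binom si(-1)^i+s\sum_{i\ge1}\binom{s-1}{i-1}(-1)^{i-1}=\mathbf 1[s=0]+\mathbf 1[s=1],
\end{equation}
where we used $i\binom si=s\binom{s-1}{i-1}$ and the binomial theorem. For $I\subseteq[m]$ and an integer $K\ge1$ put
\[
c(x;I)=\prod_{v\in[m]}c_{s_v},\quad s_v=|\{i\in I:x_i=v\}|,\qquad\qquad Q_K(x)=\sum_{|I|\le K}c(x;I).
\]
For example, $Q_2=1-\gamma$, which vanishes when there is exactly one colliding pair. Next, $Q_3$ adds $2$ for each triple of equal items, and on an input whose only collision is one such triple it equals $1-3+2=0$. Then $Q_4$ adds $-3$ for each quadruple of equal items and $(-1)^2$ for each union of two colliding pairs with different values; it equals $1-6+8-3=0$ when $Z$ is one quadruple and $1-2+1=0$ when $Z$ consists of two such pairs.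

\begin{lemma}\label{lem:few}
$Q_K$ has item-degree at most $K$. It equals $1$ if $Z=\emptyset$ and $0$ if $1\le|Z|\le K$, and $|Q_K|\le(4m)^K$ everywhere.
\end{lemma}

\begin{proof}
The term $c(x;I)$ depends only on the items $x_i$ with $i\in I$. Choosing $I$ amounts to choosing, for each value $v$, a subset of the $n_v$ positions with that value, so \eqref{eq:binom} gives
\[
\sum_{I\subseteq[m]}c(x;I)=\prod_v\sum_i\binom{n_v}ic_i=\prod_v\mathbf 1[n_v\le1]=\mathbf 1[Z=\emptyset].
\]
Since $c_1=0$, a set $I$ with $c(x;I)\ne0$ contains no value exactly once, so $I\subseteq Z$. Thus for $|Z|\le K$ the truncated sum $Q_K$ contains all nonzero terms and equals $\mathbf 1[Z=\emptyset]$. Finally, $|c_s|\le2^s$ gives $|c(x;I)|\le2^{|I|}$, and there are at most $(m+1)^K$ sets of size at most $K$. Hence $|Q_K|\le(2m+2)^K\le(4m)^K$.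
\end{proof}

\subsection{Many collisions: a killed random walk}

A natural way to look for a collision is to hold $r$ items and repeatedly compare a random item with them. The probability of finding nothing in $j$ rounds is a function of $x$ of item-degree $r+j$. If the held items are never changed, they may all lie outside $Z$, and then no number of rounds helps. So we also refresh the held items, one at a time. The result is a symmetric random walk with killing, and symmetry lets us replace the $j$-th power of its transition operator by a Chebyshev polynomial.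

Let $r\le m$ be a power of $2$, so that $g=m/r$ is an integer. Partition $[m]$ into \emph{cells} $G_1,\dots,G_r$ of size $g$ and let $\Omega=G_1\times\dots\times G_r$. A state $R=(R_1,\dots,R_r)\in\Omega$ holds one position from each cell; the product structure will reduce the spectral analysis to a single coordinate. For $k\in[m]$ let $R^k$ be obtained from $R$ by putting $k$ in the coordinate of the cell that contains $k$, and let
\[
\chi_k(R)=\mathbf 1[\text{some $a$ has }R_a\ne k\text{ and }x_{R_a}=x_k].
\]
In one step the walk chooses $k\in[m]$ uniformly and tosses a fair coin. On heads it moves to $R^k$. On tails it is killed if $\chi_k(R)=1$ and stays at $R$ otherwise. Its transition operator on real functions on $\Omega$ is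
\[
S_x=\frac1{2m}\sum_{k=1}^m(U_k+V_k),\qquad U_kf(R)=f(R^k),\qquad V_kf(R)=(1-\chi_k(R))f(R).
\]
With the inner product $\langle f,f'\rangle=|\Omega|^{-1}\sum_Rf(R)f'(R)$ and the constant function $\mathbf 1$, the number $\langle\mathbf 1,S_x^j\mathbf 1\rangle$ is the probability of surviving $j$ steps from a uniformly random state.

Let $E_a$ be the operator that averages over coordinate $a$; it is an orthogonal projection. Since $\sum_{k\in G_a}U_k=gE_a$ and $g/m=1/r$,
\begin{equation}\label{eq:S}
I-S_x=\frac1{2r}\sum_{a=1}^r(I-E_a)+\frac1{2m}\sum_{k=1}^m\chi_k,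
\end{equation}
where a function on $\Omega$ is identified with the operator of multiplication by it. For self-adjoint operators write $X\preceq Y$ if $\langle f,Xf\rangle\le\langle f,Yf\rangle$ for all $f$. Both terms on the right of \eqref{eq:S} are self-adjoint and lie between $0$ and $\frac12I$, so $S_x$ is self-adjoint and $0\preceq S_x\preceq I$.

\begin{lemma}\label{lem:walk}
Let $G$ be a univariate polynomial of degree $t$. The function $x\mapsto\langle\mathbf 1,G(S_x)\mathbf 1\rangle$ has item-degree at most $r+t$, and it equals $G(1)$ when $x$ is distinct.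
\end{lemma}

\begin{proof}
By linearity it suffices to bound the item-degree of $(O_1\cdots O_j\mathbf 1)(R)$ for $j\le t$, a fixed state $R$, and operators $O_i\in\{U_{k_i},V_{k_i}\}$. We show by induction on $j$ that this number depends only on the items at the positions $R_1,\dots,R_r,k_1,\dots,k_j$. For $j=0$ it is $1$. If $O_1=U_{k_1}$, it equals $(O_2\cdots O_j\mathbf 1)(R^{k_1})$, and the coordinates of $R^{k_1}$ are among $R_1,\dots,R_r,k_1$. If $O_1=V_{k_1}$, it equals $(1-\chi_{k_1}(R))\,(O_2\cdots O_j\mathbf 1)(R)$, and $\chi_{k_1}(R)$ depends on the items at $R_1,\dots,R_r,k_1$. If $x$ is distinct, then every $\chi_k$ vanishes, so $S_x\mathbf 1=\mathbf 1$ and $G(S_x)\mathbf 1=G(1)\mathbf 1$.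
\end{proof}

How far below $1$ can the top eigenvalue of $S_x$ be? Suppose that every repeated value occurs exactly twice. Then $\chi_k(R)=1$ if and only if $R$ holds the partner of $k$, so $\sum_k\chi_k(R)=|\{a:R_a\in Z\}|$, whose average over $R$ is $|Z|/g$. By \eqref{eq:S}, $\langle\mathbf 1,(I-S_x)\mathbf 1\rangle=\frac{|Z|}{2mg}=\frac{r|Z|}{2m^2}$, and the gap is at most this. The next lemma shows that, up to a factor $3$, this gap is always achieved. The difficulty is that killing occurs only at states that hold an element of $Z$, so a test function $f$ could avoid them. Such an $f$ is far from constant in some coordinate, and it pays through the terms $I-E_a$ instead.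

\begin{lemma}\label{lem:gap}
For every $x$, $\;S_x\preceq\bigl(1-\frac{r|Z|}{6m^2}\bigr)I$.
\end{lemma}

\begin{proof}
We first bound the killing term from below by a sum of functions of one coordinate. In each class of $s\ge2$ positions with equal items choose $\lfloor s/2\rfloor$ disjoint pairs. Let $Z'$ be the set of paired positions and $\pi:Z'\to Z'$ the map to the partner. Since $2\lfloor s/2\rfloor\ge\frac23s$ for $s\ge2$, we have $|Z'|\ge\frac23|Z|$. Let $\zeta_a(R)=\mathbf 1[R_a\in Z']$. If $R_a\in Z'$, then $\chi_{\pi(R_a)}(R)=1$. The positions $R_a$ are distinct because the cells are disjoint, and $\pi$ is injective, so $\sum_k\chi_k\ge\sum_a\zeta_a$. With $\rho=r/m\le1$, \eqref{eq:S} gives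
\[
I-S_x\succeq\frac1{2r}\sum_{a=1}^rH_a,\qquad H_a=I-E_a+\rho\,\zeta_a .
\]

The operator $H_a$ acts on coordinate $a$ only. Let $f:G_a\to\mathbb R$, let $\mathbb E$ be the uniform average over $G_a$, and let $p_a=|Z'\cap G_a|/g$. By the Cauchy--Schwarz inequality,
\[
(\mathbb Ef)^2\le\mathbb E\bigl[(1+\rho\zeta_a)f^2\bigr]\cdot\mathbb E\Bigl[\frac1{1+\rho\zeta_a}\Bigr]=\mathbb E\bigl[(1+\rho\zeta_a)f^2\bigr]\Bigl(1-\frac{p_a\rho}{1+\rho}\Bigr),
\]
since the last expectation is $1-p_a+\frac{p_a}{1+\rho}$. Therefore
\[
\mathbb E[f\,H_af]=\mathbb E\bigl[(1+\rho\zeta_a)f^2\bigr]-(\mathbb Ef)^2\ge\frac{p_a\rho}{1+\rho}\,\mathbb E\bigl[(1+\rho\zeta_a)f^2\bigr]\ge\frac{p_a\rho}2\,\mathbb E[f^2].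
\]
Applying this to a function on $\Omega$ with the other coordinates fixed, and averaging over them, we get $H_a\succeq\frac12p_a\rho\,I$. Since $\sum_ap_a=|Z'|/g$ and $rg=m$,
\[
I-S_x\succeq\frac{\rho\,|Z'|}{4rg}\,I=\frac{r|Z'|}{4m^2}\,I\succeq\frac{r|Z|}{6m^2}\,I.\qedhere
\]
\end{proof}

\subsection{The product of the two factors}

\begin{proof}[Proof of Proposition~\ref{prop:ed}]
If $\kappa>m$, the exact indicator of distinctness has degree at most $mL\le m^{2/3}\kappa^{1/3}L$. So let $1\le\kappa\le m$ and $K=\lceil\kappa\rceil\le m$. Let $r\le m$ be a power of $2$, to be chosen, and put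
\[
\Delta=\frac{rK}{6m^2}\le\frac16,\qquad t=\Bigl\lceil\frac{3K\ln(4m)}{\sqrt\Delta}\Bigr\rceil,\qquad G(\lambda)=\frac{T_t\bigl(\frac{2\lambda}{1-\Delta}-1\bigr)}{T_t\bigl(\frac2{1-\Delta}-1\bigr)} .
\]
Then $G(1)=1$. For $\lambda\in[0,1-\Delta]$ the numerator is at most $1$ in absolute value by (T1). The denominator is $T_t(1+\mu)$ with $\mu=\frac{2\Delta}{1-\Delta}\ge2\Delta$, so it is at least $\frac12(1+2\sqrt\Delta)^t$ by (T2). The concave function $\ln(1+2y)-y$ is nonnegative at $y=0$ and $y=1$, hence on $[0,1]$, so $1+2\sqrt\Delta\ge e^{\sqrt\Delta}$. Thus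
\[
|G(\lambda)|\le2e^{-t\sqrt\Delta}\le2(4m)^{-3K}\qquad(0\le\lambda\le1-\Delta).
\]
Define $q(x)=Q_K(x)\,\langle\mathbf 1,G(S_x)\mathbf 1\rangle$. If $x$ is distinct, both factors equal $1$. If $1\le|Z|\le K$, then $q(x)=0$ by Lemma~\ref{lem:few}. If $|Z|>K$, then by Lemma~\ref{lem:gap} all eigenvalues of $S_x$ lie in $[0,1-\Delta]$. Expanding the unit vector $\mathbf 1$ in an orthonormal basis of eigenvectors shows that $\langle\mathbf 1,G(S_x)\mathbf 1\rangle$ is a weighted average of values of $G$ at eigenvalues, so
\[
|q(x)|\le(4m)^K\cdot2(4m)^{-3K}\le2\cdot64^{-K}\le2^{-\kappa}.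
\]

By Lemmas~\ref{lem:few} and~\ref{lem:walk}, the item-degree of $q$ is at most $K+r+t$, and $t\le1+3\sqrt6\,m\sqrt{K/r}\,\ln(4m)$. Holding more items costs $r$ and shortens the walk; the terms $r$ and $m\sqrt{K/r}$ are equal at $r_0=m^{2/3}K^{1/3}\in[1,m]$. Let $r$ be the largest power of $2$ with $r\le r_0$, so $r>r_0/2$. Then $K\le r_0$ because $K\le m$, and $m\sqrt{K/r}\le m\sqrt{2K/r_0}=\sqrt2\,r_0$. Since $r_0\ge1$ and $\ln(4m)>2$,
\[
K+r+t\le3r_0+3\sqrt{12}\,r_0\ln(4m)\le12\,r_0\ln(4m).
\]
Multiply by $L$ and use $K\le2\kappa$, $L\le\log(2m)$ and $\ln(4m)\le2\log(2m)$.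
\end{proof}

\begin{remark}\label{rem:walkalone}
The factor $Q_K$ is responsible for the exponent $1/3$ of $\kappa$. Without it, one knows only $|Z|\ge2$ on FALSE inputs, so $\Delta=r/(3m^2)$, error $2^{-\kappa}$ takes $t=O(\kappa m/\sqrt r)$, and the best $r$ gives item-degree $O(m^{2/3}\kappa^{2/3})$. Removing the inputs with $|Z|\le K$ multiplies the gap by about $K$, and with $K\approx\kappa$ the growth $(4m)^K$ of $Q_K$ costs only a factor $\ln(4m)$ in $t$.
\end{remark}

\section{Trading coefficient size for degree}\label{sec:upper}

\subsection{Why direct substitution fails, and what to do instead}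

Substitute the polynomial of Proposition~\ref{prop:ed}, applied to block $i$, for $z_i$ in \eqref{eq:linear}. The value of \eqref{eq:linear} is at least $1$ in absolute value and the FALSE blocks contribute an error below $2^{M+1}2^{-\kappa}$, so $\kappa=M+1$ suffices. The degree is about $m^{2/3}M^{1/3}$. This is a weighted geometric mean of $m$ and $M$, hence at least $\min\{m,M\}$, and nothing is gained over Proposition~\ref{prop:easy}.

To lower $\kappa$ we need smaller coefficients, and for that we allow higher degree. Split the indices into groups of $h$ consecutive ones. Inside a group, let the term of index $i$ be switched off by a factor that detects a later TRUE index in the same group. Then all indices of a group can have the same weight, and the weights grow only from group to group. The danger is that the degree of the switch multiplies the degree of the accurate approximation. It does not have to, and the reason is visible for $h=2$.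

\begin{example}\label{ex:pairs}
Let $M=2\ell$ and $\varepsilon=3^{-\ell-2}\le\frac1{12}$. Let $u_i,u_i'$ be polynomials in block $i$ that equal $1$ if the block is TRUE and satisfy $|u_i|\le\varepsilon$, $|u_i'|\le\frac14$ if it is FALSE. Put
\[
P=1+\sum_{b=1}^\ell3^b\beta_b,\qquad\beta_b=u_{2b}-u_{2b-1}(1-u'_{2b}).
\]
If block $2b$ is TRUE, then $\beta_b=1$. If block $2b$ is FALSE and block $2b-1$ is TRUE, then $-\frac54-\varepsilon\le\beta_b\le-\frac34+\varepsilon$. If both are FALSE, then $|\beta_b|\le\varepsilon+\frac54\varepsilon\le3\varepsilon$. So the pairs with two FALSE blocks contribute less than $3\varepsilon\cdot\frac12 3^{\ell+1}=\frac12$ in total, and $P>0$ if no block is TRUE. Otherwise let $b$ be the last pair with a TRUE block. Its term has the correct sign and absolute value at least $\frac233^b$. The constant and the earlier pairs contribute at most $1+\frac43\cdot\frac{3^b-3}2=\frac233^b-1$, and the later pairs less than $\frac12$. Hence $P$ sign-represents $F_{M,m}$.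

The required error has improved from about $2^{-M}$ to about $3^{-M/2}$, and the degree is $\deg u+\deg u'$. The switch $1-u'_{2b}$ needs only constant accuracy: if block $2b-1$ is FALSE, the factor $u_{2b-1}$ makes the term negligible whatever the switch does, and if it is TRUE, the dominant term has weight at least $3^b$, so an error that is small relative to $3^b$ is harmless.
\end{example}

For groups of size $h$, the exact switch $\prod_{j>i}(1-z_j)$ has degree up to $h-1$. It is a function of the number $s=\sum_{j>i}z_j$ of later TRUE blocks, equal to $1$ at $s=0$ and to $0$ at $s=1,\dots,h-1$, and a Chebyshev polynomial approximates it with degree about $\sqrt h$. With $M/h$ groups we need $\kappa\approx M/h$ for the accurate factor, so up to logarithms the degree is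
\[
m^{2/3}\bigl((M/h)^{1/3}+\sqrt h\,\bigr).
\]
The two terms are equal when $h^{5/6}=M^{1/3}$, that is, $h=M^{2/5}$, and both are then $M^{1/5}$.

\subsection{The switch}

We will know $s$ only approximately, so the switch must be controlled on intervals: near $0$, on both sides, and on an interval that contains neighborhoods of $1,\dots,h-1$. On the latter it must be smaller than $1/h$, since up to $h$ terms are switched off at once.

\begin{lemma}\label{lem:switch}
For an integer $h\ge1$ let $d=\lceil\sqrt h\log(16h)\rceil$ and $\eta=\frac1{4d^2}\le\frac14$. There is a univariate polynomial $\varrho$ of degree $d$ with $\frac12\le\varrho(s)\le2$ for $|s|\le\eta$ and $|\varrho(s)|\le\frac1{8h}$ for $s\in[\frac12,h+1]$.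
\end{lemma}

\begin{proof}
The decreasing affine map $\xi(s)=\frac{h+3/2-2s}{h+1/2}$ sends $\frac12$ to $1$ and $h+1$ to $-1$. Let $\varrho(s)=T_d(\xi(s))/T_d(\xi(0))$. We have $\xi(0)=1+\mu$ with $\mu=\frac1{h+1/2}$, and $2\mu\ge\frac1h$. By (T1), (T2) and the inequality $1+y\ge2^y$ on $[0,1]$, for $s\in[\frac12,h+1]$,
\[
|\varrho(s)|\le2(1+h^{-1/2})^{-d}\le2\cdot2^{-d/\sqrt h}\le\frac2{16h}.
\]
If $|s|\le\eta$, then $s\le\frac12$, so $\xi(s)\ge1$, and $|\xi(s)-\xi(0)|=\frac{2|s|}{h+1/2}\le2\eta$. By (T3), applied in both directions, $\varrho(s)\in[e^{-2\eta d^2},e^{2\eta d^2}]=[e^{-1/2},e^{1/2}]\subset[\frac12,2]$.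
\end{proof}

\subsection{The sign-representing polynomial}

\begin{proposition}\label{prop:upper}
$\deg_\pm(F_{M,m})\le C\,m^{2/3}M^{1/5}\log^{4/3}(2M)\log^2(2m)$ for an absolute constant $C$.
\end{proposition}

\begin{proof}
Let $h=\lceil M^{2/5}\rceil$ and $\ell=\lceil M/h\rceil$, and let $b(i)=\lfloor(i-1)/h\rfloor\in\{0,\dots,\ell-1\}$ be the group of the index $i$; each group has at most $h$ indices. Take $d,\eta,\varrho$ from Lemma~\ref{lem:switch} and put
\[
W=17h,\qquad\kappa=\bigl\lceil\log(32M)+(\ell-1)\log W\bigr\rceil,\qquad\kappa'=\lceil\log(h/\eta)\rceil .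
\]
Proposition~\ref{prop:ed} gives, for each $i$, polynomials $u_i,u_i'$ in block $i$ that equal $1$ if the block is TRUE and satisfy $|u_i|\le2^{-\kappa}$, $|u'_i|\le2^{-\kappa'}\le\eta/h$ if it is FALSE. Define
\[
P=\frac18+\sum_{i=1}^M(-1)^i\,W^{b(i)}\,u_i\,\varrho(s_i),\qquad s_i=\sum_{j>i,\ b(j)=b(i)}u'_j .
\]

Fix an input, and let $w_i\le h-1$ be the number of TRUE blocks $j>i$ in the group of $i$. The sum $s_i$ has fewer than $h$ terms, the TRUE ones are exactly $1$, and the FALSE ones are at most $\eta/h$ in absolute value, so $|s_i-w_i|\le\eta\le\frac14$. By Lemma~\ref{lem:switch},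
\[
\varrho(s_i)\in[\tfrac12,2]\ \text{ if }w_i=0,\qquad|\varrho(s_i)|\le\tfrac1{8h}\ \text{ if }w_i\ge1 .
\]
In particular $|\varrho(s_i)|\le2$ always, and also $|u_i|\le1$ always. The terms of all FALSE blocks together are at most
\begin{equation}\label{eq:false}
M\cdot W^{\ell-1}\cdot2^{-\kappa}\cdot2\le\tfrac1{16}
\end{equation}
in absolute value. This is the only place where the accuracy $2^{-\kappa}$ is used. It is needed for FALSE blocks after the last TRUE one: there $w_i=0$, so the switch is on, and the weight may be as large as $W^{\ell-1}$ while the dominant term may have weight $1$.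

If no block is TRUE, \eqref{eq:false} gives $P\ge\frac18-\frac1{16}>0$, as required. Otherwise let $i^*$ be the largest TRUE index and $b^*=b(i^*)$. Then $u_{i^*}=1$ and $w_{i^*}=0$, so the term $i^*$ has sign $(-1)^{i^*}$ and absolute value at least $\frac12W^{b^*}$. We bound the rest in absolute value.
\begin{itemize}
\item The terms $i>i^*$ belong to FALSE blocks and total at most $\frac1{16}\le\frac1{16}W^{b^*}$ by \eqref{eq:false}.
\item The terms $i<i^*$ in group $b^*$ have $w_i\ge1$ and total at most $h\cdot\frac1{8h}W^{b^*}=\frac18W^{b^*}$.
\item The terms in groups $b<b^*$ total at most $\sum_{b<b^*}2hW^b\le\frac{2h}{W-1}W^{b^*}\le\frac18W^{b^*}$, since $W-1\ge16h$.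
\item The constant is $\frac18\le\frac18W^{b^*}$.
\end{itemize}
Since $\frac1{16}+\frac38=\frac7{16}<\frac12$, the sign of $P$ is $(-1)^{i^*}$, which is the value of $F_{M,m}$.

It remains to bound $\deg P\le\max_i\deg u_i+d\max_j\deg u'_j$. We have $M^{2/5}\le h\le2M^{2/5}$, so $\ell-1<M/h\le M^{3/5}$ and $\log W=O(\log2M)$. Hence $\kappa=O(M^{3/5}\log2M)$ and
\[
\deg u_i=O\bigl(m^{2/3}M^{1/5}\log^{1/3}(2M)\log^2(2m)\bigr).
\]
Also $d=O(M^{1/5}\log2M)$ and $\kappa'=\lceil\log(4hd^2)\rceil=O(\log2M)$, so
\[
d\deg u'_j=O\bigl(M^{1/5}\log(2M)\cdot m^{2/3}\log^{1/3}(2M)\log^2(2m)\bigr).\qedhere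
\]
\end{proof}

\begin{remark}
Using the accurate polynomials inside the switch as well would give degree about $\sqrt h\cdot m^{2/3}(M/h)^{1/3}=m^{2/3}M^{1/3}h^{1/6}$, which is worse than direct substitution. So the two levels of accuracy cannot be merged. In contrast, the weaker approximation of Remark~\ref{rem:walkalone} would lead to the balance $(M/h)^{2/3}=\sqrt h$, with common value $M^{2/7}$, and to the exponent $\frac13+\frac17=\frac{10}{21}$ in Corollary~\ref{cor:main}(a), which is still below $\frac12$.
\end{remark}

\section{The lower bound}\label{sec:lower}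

The plan is to show that a polynomial of low degree cannot tell a TRUE block from a certain signed combination of FALSE blocks. A sign-representation of $F_{M,m}$ must then double in value each time one block is switched from one FALSE distribution to another, and a polynomial that doubles many times has high degree.

\subsection{One-sided approximation and its dual}

About a sign-representing polynomial we know only its sign, so when we average it over TRUE blocks the weights must be nonnegative. The approximation problem whose dual has this property imposes no upper bound on TRUE inputs. Let $D^*=D^*(m)$ be the least degree of a polynomial $q$ on $\{-1,1\}^N$ with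
\begin{equation}\label{eq:onesided}
q\ge1\ \text{ on TRUE inputs of }\mathrm{ED}_N,\qquad|q|\le\tfrac13\ \text{ on FALSE inputs.}
\end{equation}
Both kinds of input exist, so no constant satisfies \eqref{eq:onesided}, and $D^*\ge1$. We use the following theorem, which is the result of Aaronson and Shi \cite{AS} combined with that of Ambainis \cite{Amb}.

\begin{theorem}[\cite{AS,Amb}]\label{thm:ASA}
Let $q$ be a real polynomial in variables $w_{i,v}$, $i,v\in[m]$. Suppose that for every $x\in[m]^m$ its value at $w_{i,v}=\mathbf 1[x_i=v]$ is within $\frac13$ of $\mathbf 1[x\text{ is distinct}]$. Then $\deg q=\Omega(m^{2/3})$.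
\end{theorem}

\begin{lemma}\label{lem:Dstar}
$D^*\ge c_0m^{2/3}$ for an absolute constant $c_0>0$.
\end{lemma}

\begin{proof}
Let $q$ satisfy \eqref{eq:onesided} with degree $D^*$, and let $\bar q$ be its average over all permutations of the $m$ item positions. Such a permutation permutes the bits and preserves $\mathrm{ED}_N$, so $\bar q$ has degree at most $D^*$ and satisfies \eqref{eq:onesided}. Because the number of items equals the number of values, the TRUE inputs are exactly the orderings of $[m]$, and any two of them differ by a permutation of positions. Hence $\bar q$ is a constant $a\ge1$ on TRUE inputs, and $\bar q/a$ equals $1$ on TRUE inputs and is at most $\frac13$ in absolute value on FALSE inputs. Each bit of $x_i$ equals $\sum_v\epsilon_v\mathbf 1[x_i=v]$, where $\epsilon_v=\pm1$ is the corresponding bit of $v$. Substituting these linear forms turns $\bar q/a$ into a polynomial of degree at most $D^*$ in the variables of Theorem~\ref{thm:ASA}. This proves the bound for large $m$, and $D^*\ge1$ covers the finitely many remaining $m$.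
\end{proof}

For a real function $\sigma$ on $\{-1,1\}^N$ write $\sigma(q)=\sum_x\sigma(x)q(x)$. We recall Farkas' lemma: if $\lambda_1,\dots,\lambda_k$ are linear functionals on a finite-dimensional real vector space and the system $\lambda_j(q)\le b_j$ $(1\le j\le k)$ has no solution, then there are $y_j\ge0$ with $\sum_jy_j\lambda_j=0$ and $\sum_jy_jb_j<0$.

\begin{lemma}\label{lem:dual}
There are probability distributions $\tau$ on the TRUE inputs and $\nu_1,\nu_2$ on the FALSE inputs of $\mathrm{ED}_N$ such that
\begin{equation}\label{eq:dual}
\tau(q)=2\nu_1(q)-\nu_2(q)\qquad\text{whenever }\deg q<D^* .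
\end{equation}
\end{lemma}

\begin{proof}
On the space of functions of degree less than $D^*$, the system $-q(x)\le-1$ for TRUE $x$, and $q(x)\le\frac13$, $-q(x)\le\frac13$ for FALSE $x$, has no solution. The multipliers given by Farkas' lemma are nonnegative functions $\tau$ on TRUE inputs and $\alpha,\beta$ on FALSE inputs with $\tau(q)=\alpha(q)-\beta(q)$ for $\deg q<D^*$ and $\tau(1)>\frac13(\alpha(1)+\beta(1))$. In particular $\tau(1)>0$, and we normalize $\tau(1)=1$. Put $b=\beta(1)$. Taking $q=1$, which is allowed since $D^*\ge1$, gives $\alpha(1)=1+b$, and the inequality becomes $1+2b<3$, so $b<1$. Let $\nu$ be any probability distribution on FALSE inputs. Adding $(1-b)\nu$ to both $\alpha$ and $\beta$ preserves their difference and makes their total masses $2$ and $1$. Take $\nu_1=\frac12(\alpha+(1-b)\nu)$ and $\nu_2=\beta+(1-b)\nu$.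
\end{proof}

\subsection{Doubling}

Let $p$ sign-represent $F_{M,m}$, and suppose that its degree $D$ is less than $D^*$. Fix every even-indexed block to a FALSE input; this does not raise the degree. There remain $M'=\lceil M/2\rceil$ blocks, which we renumber $1,\dots,M'$, and now $p<0$ if some block is TRUE and $p>0$ if all are FALSE. For $J\subseteq[M']$ let $p(J)$ be the expectation of $p$ when the blocks are independent, those in $J$ with distribution $\nu_2$ and the others with distribution $\nu_1$.

\begin{lemma}\label{lem:double}
$p(J)>0$ for all $J$, and $p(J\cup\{i\})>2p(J)$ for $i\notin J$.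
\end{lemma}

\begin{proof}
All blocks are FALSE under these distributions, so $p(J)>0$. Average $p$ over the blocks other than $i$, as in the definition of $p(J)$. The result is a function $q$ of block $i$, of degree at most $D<D^*$, that is negative on TRUE inputs. We have $\nu_1(q)=p(J)$ and $\nu_2(q)=p(J\cup\{i\})$, so \eqref{eq:dual} gives $2p(J)-p(J\cup\{i\})=\tau(q)<0$.
\end{proof}

The case $M'=2$ shows how doubling forces degree. If $D\le1$, then $p$ is a sum of functions of single blocks, so $p(\{1,2\})=p(\{1\})+p(\{2\})-p(\emptyset)<p(\{1\})+p(\{2\})$. But averaging $p(\{1,2\})>2p(\{1\})$ and $p(\{1,2\})>2p(\{2\})$ gives the opposite inequality. In general we average over all $J$ of a given size, which leaves a polynomial in one variable, and apply the following lemma.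

\begin{lemma}\label{lem:growth}
Let $k\ge1$ and $D\ge0$ be integers, and let $\varphi$ be a real polynomial of degree at most $D$ with $\varphi(j+1)\ge2\varphi(j)>0$ for $j=0,\dots,k-1$. Then $D\ge k/6$.
\end{lemma}

\begin{proof}
We may assume $D<k$. Lagrange interpolation at the nodes $0,1,\dots,D$ gives
\[
\varphi(k)=\sum_{i=0}^D\varphi(i)\prod_{\substack{0\le j\le D\\ j\ne i}}\frac{k-j}{i-j}.
\]
The numerator of the product is a product of $D$ of the $D+1$ positive numbers $k,k-1,\dots,k-D$, so it is at most $k(k-1)\cdots(k-D+1)=D!\binom kD$. The denominator has absolute value $i!\,(D-i)!$. Thus the product is at most $\binom kD\binom Di$ in absolute value, and since $0<\varphi(i)\le\varphi(D)$ for $i\le D$, we get $\varphi(k)\le2^D\binom kD\varphi(D)$. On the other hand $\varphi(k)\ge2^{k-D}\varphi(D)$. Hence $2^k\le4^D\binom kD$. The binomial theorem gives $\binom kD4^{-D}\le(1+\frac14)^k$, so $(8/5)^k\le16^D$. Since $(8/5)^6>16$, this implies $D\ge k/6$.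
\end{proof}

\begin{proposition}\label{prop:lower}
$\deg_\pm(F_{M,m})\ge\min\{D^*,M/12\}$.
\end{proposition}

\begin{proof}
Let $p$, $D<D^*$ and $p(J)$ be as above; we show $D\ge M/12$. Let $\delta=\nu_2-\nu_1$, so that $\delta(1)=0$. Writing $\nu_2=\nu_1+\delta$ in each block of $J$ and expanding the product, we get $p(J)=\sum_{S\subseteq J}a_S$, where $a_S$ is obtained from $p$ by applying $\delta$ in the blocks of $S$ and $\nu_1$ in all other blocks; it does not depend on $J$. A monomial of $p$ involves at most $D$ blocks. If $|S|>D$, it misses some block of $S$, which contributes the factor $\delta(1)=0$. So $a_S=0$ for $|S|>D$.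

Let $\varphi(j)$ be the average of $p(J)$ over all $J\subseteq[M']$ with $|J|=j$. A uniformly random $J$ of size $j$ contains a fixed $S$ with probability $\binom j{|S|}/\binom{M'}{|S|}$, which is a polynomial in $j$ of degree $|S|$. Therefore $\varphi$ agrees on $\{0,\dots,M'\}$ with a polynomial of degree at most $D$. If $J$ is a uniform set of size $j<M'$ and $i$ is uniform outside $J$, then $J\cup\{i\}$ is a uniform set of size $j+1$, so Lemma~\ref{lem:double} gives $\varphi(j+1)\ge2\varphi(j)>0$. By Lemma~\ref{lem:growth}, $D\ge M'/6\ge M/12$.
\end{proof}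

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bounds are Propositions~\ref{prop:easy} and~\ref{prop:upper}. The lower bound follows from Proposition~\ref{prop:lower} and Lemma~\ref{lem:Dstar}, with $c=\min\{c_0,\frac1{12}\}$.
\end{proof}

\begin{remark}
Proposition~\ref{prop:ed} with $\kappa=2$ gives $D^*=O(m^{2/3}\log^2(2m))$. So Lemma~\ref{lem:Dstar} is sharp up to logarithmic factors, and Proposition~\ref{prop:lower} cannot give more than $\tilde\Omega(n^{1/3})$ for the function of the conjecture: identity \eqref{eq:dual} is available only for polynomials whose degree in a single block is below $D^*$.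
\end{remark}

\begin{thebibliography}{9}

\bibitem{AS}
Aaronson and Shi, J. ACM 51, 2004.

\bibitem{Amb}
Ambainis, \emph{Polynomial degree and lower bounds in quantum complexity: collision and element distinctness with small range}, Theory of Computing 1, 2005.

\bibitem{source}
\emph{Lower Bounds for the Approximate Degree of Block-Composed Functions}, \texttt{https://eccc.weizmann.ac.il/report/2014/150/revision/2/download/}

\end{thebibliography}
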